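# Perfect 1-factorisations of 4-regular circulants, and height functions on a torus

## The graphs $\operatorname{Circ}(2m,\{1,2\})$, solved by hand

All graphs here are finite and simple. A **1-factor** (perfect matching) of a graph $G$ is a 1-regular spanning subgraph. A **1-factorisation** is a partition of the edge set into 1-factors; we think of it as a colouring of the edges in which every vertex sees every colour exactly once. It is **perfect** (a **P1F**) if the union of every two of its 1-factors is a Hamilton cycle. For example, $K_4$ has exactly one 1-factorisation, into three pairs of disjoint edges, and any two of these form a 4-cycle, so it is perfect.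

For an integer $n$ and a set $D$ of integers, the **circulant graph** $\operatorname{Circ}(n,D)$ has vertex set $\mathbb Z_n$, with $x,y$ adjacent if and only if $x-y\equiv\pm d\pmod n$ for some $d\in D$. If $1\le d_1<d_2<\frac n2$, the four residues $\pm d_1,\pm d_2$ are distinct and $\operatorname{Circ}(n,\{d_1,d_2\})$ is 4-regular.

When does a 4-regular circulant have a P1F? We start with $D=\{1,2\}$ and $n=2m$, $m\ge3$, where everything can be written down. Put $u_k=2k$ and $w_k=2k+1$ for $k\in\mathbb Z_m$. The edges are $u_kw_k$, $w_ku_{k+1}$ (difference 1) and $u_ku_{k+1}$, $w_kw_{k+1}$ (difference 2).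

**Proposition 1.** Up to the rotation $x\mapsto x+1$ and renaming colours, the 1-factorisations of $\operatorname{Circ}(2m,\{1,2\})$ are exactly the following ones. Take a cyclic sequence $(s_k)_{k\in\mathbb Z_m}$ in $\{1,2,3\}$ with $s_{k-1}\ne s_k$ for all $k$. Colour $w_ku_{k+1}$ with $4$, both $u_ku_{k+1}$ and $w_kw_{k+1}$ with $s_k$, and $u_kw_k$ with the element of $\{1,2,3\}\setminus\{s_{k-1},s_k\}$. Moreover:

* $F_c\cup F_4$ is a Hamilton cycle for each $c\in\{1,2,3\}$;
* if $\{i,j,k\}=\{1,2,3\}$, then $F_i\cup F_j$ is a Hamilton cycle if and only if the value $k$ occurs exactly once in the sequence $s$.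

**Proof.** *Classification.* The purpose of this step is to show that counting colours across a gap between consecutive integers determines the colouring. For $k\in\mathbb Z_n$, exactly three edges pass over the gap between $k$ and $k+1$, namely $\{k,k+1\}$, $\{k-1,k+1\}$, $\{k,k+2\}$. Let $c_i(k)$ be the number of them with colour $i$. Moving from gap $k-1$ to gap $k$ we pass the vertex $k$. Its edge of colour $i$ goes either forward (and passes over gap $k$ but not gap $k-1$) or backward (the reverse), and every other edge passes over both gaps or neither. So $c_i(k)=c_i(k-1)\pm1$, and the parity of each $c_i$ flips at every step. Since $\sum_ic_i(k)=3$, the number of $i$ with $c_i(k)$ odd is $1$ or $3$, and it alternates $1,3,1,3,\dots$ as $k$ increases. The odd colour at gaps of the first kind is always the same one, since parities flip twice between gap $k$ and gap $k+2$. Call it $4$. After a rotation we may assume that the gaps with exactly one odd count are those with $k$ odd.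

Consider such a gap. The edge $\{k,k+1\}$ shares a vertex with each of the other two edges, so its colour differs from theirs. As the three colours are not all distinct, the other two edges have a common colour, and the odd colour, $4$, is that of $\{k,k+1\}$. So $w_ku_{k+1}$ has colour $4$ for all $k\in\mathbb Z_m$, and $u_ku_{k+1}$, $w_kw_{k+1}$ have a common colour $s_k\neq4$. At $u_k$ we see $s_{k-1}$, $s_k$, $4$ and the colour of $u_kw_k$. Hence $s_{k-1}\ne s_k$ and $u_kw_k$ has the third colour. Conversely, with the stated colouring each $u_k$ and each $w_k$ sees $s_{k-1}$, $s_k$, the third element of $\{1,2,3\}$, and $4$, so it is a 1-factorisation.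

*The union $F_c\cup F_4$.* For each $k$, exactly one of these holds: $s_{k-1}=c$, or $s_k=c$, or $u_kw_k$ has colour $c$. So the columns $\{u_k,w_k\}$ are partitioned into consecutive pairs $k,k+1$ with $s_k=c$, and single columns $k$ with $u_kw_k$ of colour $c$. A pair gives the path $u_k\,u_{k+1}\,w_k\,w_{k+1}\,u_{k+2}$ and a single column gives the path $u_k\,w_k\,u_{k+1}$, with colours alternately $c,4$. Concatenating them once around $\mathbb Z_m$ gives a Hamilton cycle.

*The union $F_i\cup F_j$.* It contains $u_lu_{l+1}$ and $w_lw_{l+1}$ exactly when $s_l\ne k$, and it contains $u_lw_l$ exactly when $s_{l-1}=k$ or $s_l=k$. If $k$ never occurs, the union contains the $m$-cycle $u_0u_1\cdots u_{m-1}$ and is not Hamiltonian. If $k$ occurs only at $t$, the union is the Hamilton cycle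
$$u_{t+1}u_{t+2}\cdots u_t\,w_t\,w_{t-1}\cdots w_{t+1}\,u_{t+1}.$$
If $k$ occurs at least twice, let $t,t'$ be cyclically consecutive occurrences. The union contains the cycle $u_{t+1}\cdots u_{t'}\,w_{t'}\cdots w_{t+1}\,u_{t+1}$, which misses the column $t$. So it is not Hamiltonian. $\square$

For a 1-factorisation $\{F_1,F_2,F_3,F_4\}$ let $h$ be the number of the six pairs $\{i,j\}$ for which $F_i\cup F_j$ is a Hamilton cycle. By Proposition 1, $h=3+\#\{\text{values occurring exactly once in }s\}$. So $h=6$ forces $m=3$, and $s=(3,1,2)$ gives a P1F of $\operatorname{Circ}(6,\{1,2\})$. For $m=4$ we get $h\le5$, attained by $s=(3,1,2,1)$. For $m\ge5$, if two values occurred exactly once, the third would occupy $m-2$ of $m$ cyclic positions with no two consecutive, so $m-2\le \frac m2$ and $m\le4$. Hence $h\le4$, attained by $s=(3,1,2,1,2,\dots)$, where $3$ occurs once.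

Two features deserve attention. One colour, $4$, is distinguished by a parity argument. And the two kinds of pairs produce different Hamilton cycles: $F_c\cup F_4$ runs once around $\mathbb Z_n$, while $F_i\cup F_j$ with $i,j\le3$ goes out along the $u$'s and returns along the $w$'s.

## From $\{1,2\}$ to all pairs of mixed parity

The following conjecture comes from the paper "Perfect 1-Factorisations of Circulants with Small Degree". *Suppose $n$ is even and $n>6$. If $G=\operatorname{Circ}(n,\{d_1,d_2\})$ is a 4-regular circulant graph and one of $d_1,d_2$ is odd and the other is even, then $G$ does not admit a P1F.* We shall prove it, in a more general form.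

Let $A$ be a finite abelian group, written additively, of even order $n$, generated by $a,b$ with $a,-a,b,-b$ distinct. Let $G=\mathrm{Cay}(A,\{\pm a,\pm b\})$, the graph on $A$ in which $v$ is joined to $v\pm a$ and $v\pm b$. It is connected, simple and 4-regular; so $n\ge5$, and $n\ge 6$ as $n$ is even.

**Theorem 1.** If $G$ is non-bipartite and has a P1F, then $n=6$.

**Corollary (the conjecture).** Let $n>6$ be even and let $G=\operatorname{Circ}(n,\{d_1,d_2\})$ be 4-regular with one of $d_1,d_2$ odd and the other even. Then $G$ has no P1F.

**Theorem 2.** Let $G$ be non-bipartite as above. In any 1-factorisation $\{F_1,F_2,F_3,F_4\}$ of $G$, let $h$ be the number of the six pairs $\{i,j\}$ for which $F_i\cup F_j$ is a Hamilton cycle. Then $h\le4$ if $n\ge10$, and $h\le5$ if $n=8$. These bounds are attained by $\operatorname{Circ}(n,\{1,2\})$ for every even $n\ge8$, and $\operatorname{Circ}(6,\{1,2\})$ has a P1F ($h=6$).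

It is natural to try the gap count again. In $\operatorname{Circ}(n,\{d_1,d_2\})$, regard each edge $\{x,x+d\}$ as an arc of length $d<\frac n2$. Exactly $d_1+d_2$ arcs pass over each gap, and the count $c_i$ of colour $i$ still changes by $\pm1$ when we pass a vertex. If $d_1+d_2$ is odd, the number of odd counts at a gap is odd, so it is still true that one colour has the opposite parity to the other three, at every gap. What is lost is the next step. With three arcs over a gap, parity and properness left only one possibility at every second gap. Already with $d_1+d_2=5$, parity allows both $(1,1,1,2)$ and $(3,1,1,0)$, and it says nothing about which arcs carry which colours. There is no classification to read off.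

So we want a finer count. A gap is a curve that crosses edges; pushing the curve over a vertex $v$ changes the count of colour $i$ by $\pm1$, depending on where the $i$-edge at $v$ goes. Suppose vertices were of two types, black and white, with every edge joining the two types. Count a crossed edge with the weight $\frac14-[\text{colour}=i]$, with sign $+$ if its black end is on the left of the curve and $-$ if it is on the right. Pushing the curve over $v$ from its right side to its left side now changes the total by $\pm$ the sum of $\frac14-[\text{colour}=i]$ over all four edges at $v$, which is $\pm(4\cdot\frac14-1)=0$. The total depends only on where the curve starts and ends: it is the difference of a function on faces. Our $G$ is not bipartite, so it has no such types. But the plane grid that covers it has them, and the failure of bipartiteness downstairs becomes a useful antisymmetry upstairs.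

## The square grid over $G$

Let $\pi:\mathbb Z^2\to A$, $\pi(x,y)=xa+yb$, and $L=\ker\pi$, a subgroup of index $n$. Call $(x,y)\in\mathbb Z^2$ even or odd according to the parity of $x+y$; as a vertex of the grid, call it black if even and white if odd. For $\lambda\in L$ put $\operatorname{sgn}(\lambda)=+1$ if $\lambda$ is even and $-1$ if $\lambda$ is odd. This is a homomorphism $L\to\{\pm1\}$.

The whole proof rests on one condition on $L$, which we claim holds after possibly exchanging $a$ and $b$:
$$L\subset2\mathbb Z\times\mathbb Z,\quad\text{and $L$ contains some $\tau=(p,q)$ with $p$ even and $q$ odd.}\tag{1}$$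

**Condition (1) for non-bipartite $G$.** Since $n$ is even, $\mathbb Z^2/L\cong A$ has a quotient $\mathbb Z_2$. This is a nonzero homomorphism $\mathbb Z^2\to\mathbb Z_2$ killing $L$, and it factors through $(\mathbb Z/2)^2$. So the image of $L$ in $(\mathbb Z/2)^2$ is a proper subgroup. Since $G$ is non-bipartite, it has a closed walk of odd length; lifted to $\mathbb Z^2$, this walk has an odd total displacement lying in $L$. So the image of $L$ contains $(0,1)$ or $(1,0)$, and being proper it is $\langle(0,1)\rangle$ or $\langle(1,0)\rangle$. By exchanging $a$ and $b$ we may assume the former, which is (1).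

**Condition (1) for the conjecture.** Let $\operatorname{Circ}(n,\{d_1,d_2\})$ be as in the conjecture, and connected. Take $A=\mathbb Z_n$, and let $a$ be the odd and $b$ the even one of $d_1,d_2$. Connectedness says that they generate $\mathbb Z_n$, and $\pm a,\pm b$ are distinct. If $(p,q)\in L$, then $pa+qb\equiv0\pmod n$ with $n,b$ even and $a$ odd, so $p$ is even. If every such $q$ were even, then $L\subset2\mathbb Z\times2\mathbb Z$ and the cyclic group $\mathbb Z_n\cong\mathbb Z^2/L$ would map onto $\mathbb Z_2\times\mathbb Z_2$, which is impossible. So (1) holds.

From now on assume (1), and fix $\tau$.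

**Faces and edges.** The face $(x,y)$ is the unit square $[x,x+1]\times[y,y+1]$. There are $n$ $L$-orbits of faces. By (1) the map $(x,y)\mapsto x \bmod 2$ is a well-defined surjective homomorphism $\mathbb Z^2/L\to\mathbb Z_2$. So the parity of $x$ is an invariant of a face orbit, and exactly $\frac n2$ orbits have each parity. An oriented grid edge is a vertex together with one of the four unit directions; because $\pm a,\pm b$ are distinct, $L$-orbits of oriented grid edges correspond bijectively to oriented edges of $G$, compatibly with reversal. In particular each oriented edge of $G$ has a well-defined displacement in $\mathbb Z^2$, one of $(\pm1,0),(0,\pm1)$. One may picture $G$ drawn on the torus $\mathbb R^2/L$ with $n$ square faces.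

**Running example.** Take $\operatorname{Circ}(6,\{1,2\})$ with $a=1$, $b=2$. Then $L=\{(x,y):x+2y\equiv0\pmod 6\}$, generated by $(2,-1)$ and $(6,0)$, and $\tau=(-2,1)$ serves in (1). A face orbit is determined by $t=x+2y\in\mathbb Z_6$; the face $t$ has corners over $t,\,t+1,\,t+3,\,t+2$. The P1F given by $s=(3,1,2)$ is
$$F_1=\{01,24,35\},\quad F_2=\{23,04,15\},\quad F_3=\{45,02,13\},\quad F_4=\{12,34,05\}.$$

## Height functions and their antisymmetry

Let $F_1,\dots,F_4$ be a 1-factorisation of $G$. Lift it to an $L$-periodic colouring $c$ of the grid edges; each grid vertex sees all four colours. For a step from a face $f$ to an adjacent face $f'$ across an edge $e$, put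
$$\omega_i(f,f')=\pm\bigl(\tfrac14-[c(e)=i]\bigr),\tag{2}$$
with sign $+$ if the black end of $e$ is on the left when crossing, and $-$ if it is on the right. Then $\omega_i(f',f)=-\omega_i(f,f')$. Going counterclockwise around a vertex $v$, we always have $v$ on the left, so the sum of $\omega_i$ over the four steps is $\pm(4\cdot\frac14-1)=0$.

Hence there is a function $h_i$ on faces, unique up to a constant, with $h_i(f')-h_i(f)=\omega_i(f,f')$. Indeed, set $h_i(0,0)=0$ and define $h_i(x,y)$ by summing $\omega_i$ along row $0$ to column $x$ and then vertically. Vertical steps satisfy the requirement by definition. Horizontal steps do so in row $0$, and then in every row by induction on $|y|$, because the four faces around a vertex give a zero sum. Uniqueness holds because any two faces are joined by a walk.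

**Lemma 1.** There is a choice $H_i=h_i+\text{const}$ such that $H_i(f+\lambda)=\operatorname{sgn}(\lambda)H_i(f)$ for all $\lambda\in L$ and all faces $f$. Moreover $H_1+H_2+H_3+H_4=0$.

**Proof.** Translation by $\lambda\in L$ preserves $c$, and it exchanges black and white if and only if $\lambda$ is odd. So $\omega_i(f+\lambda,f'+\lambda)=\operatorname{sgn}(\lambda)\,\omega_i(f,f')$. For the odd vector $\tau$ this says that $h_i(f+\tau)+h_i(f)$ does not change when $f$ moves to an adjacent face, so it is a constant. Subtracting half of that constant from $h_i$ gives $H_i$ with $H_i(f+\tau)=-H_i(f)$ for all $f$.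

For even $\lambda\in L$, the difference $H_i(f+\lambda)-H_i(f)=\chi$ is constant in $f$. Evaluating it at $f+\tau$ gives $\chi=H_i(f+\tau+\lambda)-H_i(f+\tau)=-H_i(f+\lambda)+H_i(f)=-\chi$, so $\chi=0$. Any odd element of $L$ is $\tau+\lambda$ with $\lambda\in L$ even, and $H_i(f+\tau+\lambda)=H_i(f+\tau)=-H_i(f)$.

Finally $\sum_i\omega_i=\pm(4\cdot\frac14-1)=0$ for every step, so $\sum_iH_i$ is constant. It changes sign under $\tau$, so it is $0$. $\square$

Note that the odd vector $\tau$, which exists because $G$ is not bipartite, both fixes the additive constants and makes $|H_i|$ a function on face orbits.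

**Running example.** Walk from face $(0,0)$ to $\tau=(-2,1)$ by left, left, up. The crossed edges lie over $02$ (colour 3), $15$ (colour 2), $01$ (colour 1), and their left ends are $(0,0)$, $(-1,0)$, $(-2,1)$: black, white, white. So the signs are $+,-,-$. For $i=4$ the sum is $\frac14-\frac14-\frac14=-\frac14$, and it equals $H_4(\tau)-H_4(0,0)=-2H_4(0,0)$, so $H_4(0,0)=\frac18$. In the same way $i=1$ gives $\frac14-\frac14+\frac34=\frac34$, $i=2$ gives $\frac14+\frac34-\frac14=\frac34$, and $i=3$ gives $-\frac34-\frac14-\frac14=-\frac54$. Hence at $(0,0)$
$$(H_1,H_2,H_3,H_4)=\bigl(-\tfrac38,-\tfrac38,\tfrac58,\tfrac18\bigr),$$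
with sum $0$. Modulo 1 the first three agree and the fourth differs from them by $\frac12$. This is general.

## One colour is different: heights modulo 1

**Lemma 2.** There are $\theta_i\in\{\frac18,\frac58\}$ modulo 1 such that $H_i(x,y)\equiv\theta_i+r(x,y)\pmod1$, where $r=0,\frac14,\frac12,\frac34$ when $(x,y)\equiv(0,0),(1,0),(1,1),(0,1)\pmod2$ respectively. Hence for each $i$, the faces of one parity of $x$ have $H_i\equiv\pm\frac18$ and those of the other parity have $H_i\equiv\pm\frac38\pmod1$. Moreover, after renaming the colours, $\theta_1=\theta_2=\theta_3=\theta_4+\frac12$ modulo 1.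

**Proof.** *Step 1: colours become invisible modulo 1.* Both $\frac14$ and $\frac14-1$ are $\equiv\frac14$, so $\omega_i\equiv\pm\frac14$ with the sign from (2). Stepping from $(x,y)$ to $(x+1,y)$, we move right across the edge from $(x+1,y)$ to $(x+1,y+1)$; the left end is $(x+1,y+1)$, of the same parity as $x+y$. So $H_i$ changes by $(-1)^{x+y}/4$ modulo 1. Stepping from $(x,y)$ to $(x,y+1)$, we move up, and the left end of the crossed edge is $(x,y+1)$. So $H_i$ changes by $-(-1)^{x+y}/4$.

The function $r$ changes in the same way. To the right: $(0,0)\to(1,0)$ gives $+\frac14$, $(1,0)\to(0,0)$ gives $-\frac14$, $(1,1)\to(0,1)$ gives $+\frac14$, $(0,1)\to(1,1)$ gives $-\frac14$. Upward: $(0,0)\to(0,1)$ gives $-\frac14$ modulo 1, $(0,1)\to(0,0)$ gives $+\frac14$, $(1,0)\to(1,1)$ gives $+\frac14$, $(1,1)\to(1,0)$ gives $-\frac14$. In each case the sign is the required one. So $H_i-r$ is constant modulo 1; call it $\theta_i$.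

*Step 2: antisymmetry pins down $\theta_i$.* By (1), $\tau\equiv(0,1)\pmod2$. So $\theta_i+\frac34\equiv H_i(\tau)=-H_i(0,0)\equiv-\theta_i$, that is, $2\theta_i\equiv\frac14$, and $\theta_i\in\{\frac18,\frac58\}$. If $\theta_i=\frac18$, the residues are $\frac18,\frac78$ for $x$ even and $\frac38,\frac58$ for $x$ odd. If $\theta_i=\frac58$, they are $\frac58,\frac38$ for $x$ even and $\frac78,\frac18$ for $x$ odd. This is the claim on residues.

*Step 3: the zero sum singles out one colour.* From $\sum_iH_i=0$ and $4r\equiv0$ we get $0\equiv\sum_i\theta_i\equiv\frac48+\frac m2$, where $m=\#\{i:\theta_i=\frac58\}$. So $m$ is odd, i.e. $1$ or $3$, and one colour differs from the other three. Call it $4$. $\square$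

Put $\varphi_{ij}=H_i-H_j$. By (2), crossing an edge changes $\varphi_{ij}$ by $\pm\bigl([c=j]-[c=i]\bigr)$: by $\pm1$ across an edge of colour $i$ or $j$, and not at all across other edges. By Lemma 1, $\varphi_{ij}(f+\lambda)=\operatorname{sgn}(\lambda)\varphi_{ij}(f)$, so $|\varphi_{ij}|$ is a function on face orbits. By Lemma 2,
$$\varphi_{ij}\in\mathbb Z\ \text{ for } i,j\in\{1,2,3\},\qquad \varphi_{i4}\in\tfrac12+\mathbb Z\ \text{ for } i\in\{1,2,3\}.\tag{3}$$
Let $N_{ij}$ be the number of face orbits on which $\varphi_{ij}\ne0$.

## Hamilton cycles that wind and Hamilton cycles that bound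

The function $\varphi_{ij}$ changes exactly across $F_i\cup F_j$. If that union is one cycle on the torus, then either the cycle winds around the torus and $|\varphi_{ij}|$ is forced to be constant, or it bounds a disc and $\varphi_{ij}$ is supported on the disc. Now (3) tells us which case occurs, and Pick's theorem gives the area of the disc.

We recall two textbook facts. The Jordan curve theorem: the complement of a simple closed curve in the plane has exactly two components, one bounded and one unbounded, and every point of the curve is in the boundary of both. Pick's theorem: a simple polygon with lattice vertices, $I$ lattice points inside and $B$ on its boundary, has area $I+\frac B2-1$.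

**Lemma 3.** Suppose $H=F_i\cup F_j$ is a Hamilton cycle.

* (a) If $i,j\in\{1,2,3\}$, then $\varphi_{ij}\in\{0,\pm1\}$ everywhere and $N_{ij}=\frac n2-1$.
* (b) If $j=4$, then $|\varphi_{i4}|=\frac12$ everywhere.

In the running example, $F_1\cup F_2$ is $0\,1\,5\,3\,2\,4\,0$. Its displacements are $(1,0),(0,-1),(0,-1),(-1,0),(0,1),(0,1)$, with sum zero, and it lifts to the boundary of a $1\times2$ rectangle: area $2=\frac62-1$. But $F_1\cup F_4$ is $0\,1\,2\,4\,3\,5\,0$, with displacements $(1,0),(1,0),(0,1),(-1,0),(0,1),(1,0)$ and sum $(2,2)\ne0$.

**Proof.** Orient $H$, and let $\mu\in L$ be its total displacement, i.e. the difference between the end and the start of a lift of one traversal. Write $\varphi=\varphi_{ij}$.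

**Step 1: if $\mu\ne0$, then $|\varphi|=\frac12$ everywhere.** Let $\Gamma$ be the graph whose vertices are the $n$ face orbits, two being adjacent if they share an edge of $G$ not in $H$. We show that $\Gamma$ is connected.

At a vertex $v$ of $H$, rotate counterclockwise from the outgoing to the incoming edge of $H$. The faces met are successively separated by edges not in $H$. The first is the left face of the outgoing edge. The last is the face just clockwise of the incoming edge as seen from $v$, which is the left face of the incoming edge, since that edge is traversed towards $v$. So the left faces of consecutive edges of $H$ lie in one component of $\Gamma$, and therefore all left faces lie in one component $X$. Likewise all right faces lie in one component $Y$. Any face orbit can be joined by a walk of faces to a face with an edge of $H$ on its boundary. Stopping the walk just before its first crossing of $H$, or at its end if there is none, we stay in one component of $\Gamma$ and arrive at a left or right face of an edge of $H$. So $X$ and $Y$ are the only components.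

Suppose $X\ne Y$. Work with 1-chains: formal integer combinations of oriented edges of $G$, a reversed edge counting as minus the edge. Sum the counterclockwise boundaries $\partial f$ over the face orbits $f\in X$. An edge not in $H$ has both sides in the same component, so it contributes $0$: its two sides induce opposite orientations. An edge of $H$ has its left face in $X$ and its right face in $Y$, so it contributes itself, with the orientation of $H$. So $H=\sum_{f\in X}\partial f$. Total displacement is additive on 1-chains and vanishes on each $\partial f$, so $\mu=0$, a contradiction. Hence $X=Y$ and $\Gamma$ is connected.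

As $\varphi$ does not change across edges outside $H$, and $|\varphi|$ is defined on face orbits, $|\varphi|$ is constant along edges of $\Gamma$, hence constant. Across an edge of $H$, $\varphi$ changes by $\pm1$ while $|\varphi|$ does not change. So the two values are negatives of each other, and $|\varphi|=\frac12$.

**Step 2: if $\mu=0$, then $H$ bounds a disc whose translates by $L$ are disjoint, with $\frac n2-1$ faces.** Now $H$ lifts to a closed walk in the grid whose $n$ vertices are distinct modulo $L$, hence distinct. It is a simple lattice polygon $C$. Let $D$ be its bounded and $E$ its unbounded complementary component. Let $0\ne\lambda\in L$.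

First, $C\cap(C+\lambda)=\emptyset$. Two unit grid edges that meet share a vertex, so otherwise $C$ and $C+\lambda$ would have a common vertex $v=w+\lambda$, with $v,w$ two distinct vertices of $C$ congruent modulo $L$. As $C+\lambda$ is connected, it lies in $D$ or in $E$.

Suppose $C+\lambda\subset D$. Then $E\cup C$ is connected, unbounded and disjoint from $C+\lambda$, so it lies in the unbounded component $E+\lambda$. So $D+\lambda$ is disjoint from $E\cup C$, i.e. $D+\lambda\subset D$. These regions have equal finite area. But near a point of $C+\lambda\subset D$ there is a nonempty open subset of $D$ lying in $E+\lambda$, so $D+\lambda$ has smaller area than $D$, a contradiction.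

So $C+\lambda\subset E$ for all nonzero $\lambda\in L$. Applying this to $-\lambda$ and translating by $\lambda$ gives $C\subset E+\lambda$. Now $D$ is connected and disjoint from $C+\lambda$, so it lies in $D+\lambda$ or in $E+\lambda$; near $C$ it has points in the open set $E+\lambda$. So $D\subset E+\lambda$, that is,
$$D\cap(D+\lambda)=\emptyset\qquad(0\ne\lambda\in L).\tag{4}$$

As $\pi$ maps the vertices of $C$ onto $A$, each lattice point lies on some $C+\lambda$, $\lambda\in L$. If $\lambda=0$ it lies on $C$, otherwise in $E$. So $D$ contains no lattice point. The lattice points on $C$ are its $n$ vertices, and Pick's theorem gives area $0+\frac n2-1$. So $D$ contains exactly $\frac n2-1$ faces (meaning their interiors), and by (4) these lie in distinct $L$-orbits.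

**Step 3: if $\mu=0$, then $\varphi$ is $\pm1$ on the translates of $D$ and $0$ elsewhere.** Traverse $C$ counterclockwise, so that $D$ is on the left. When we cross outward an edge traversed from $v$ to $v'$, the end $v'$ is on our left. (If the edge points east, we cross southward, and east is on our left.) So $\varphi$ changes by $-[c=i]+[c=j]$ if $v'$ is black, and by the negative of this if $v'$ is white. Along $C$ both the colour ($i$ or $j$) and the type of $v'$ alternate, so the outward change is the same number $\delta\in\{1,-1\}$ for all edges of $C$. For $C+\lambda$ the colours are the same and the types are exchanged exactly if $\lambda$ is odd, so the outward change is $\delta_\lambda=\operatorname{sgn}(\lambda)\delta$. Consider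
$$\psi=\varphi+\sum_{\lambda\in L}\delta_\lambda\mathbf 1_{D+\lambda},$$
as a function on faces. Across an edge of colour other than $i,j$, neither $\varphi$ nor membership in any $D+\lambda$ changes. An edge of colour $i$ or $j$ lies over an edge of $H$, so it lies on some $C+\lambda$, and on only one as these are disjoint. Going outward across it, $\varphi$ increases by $\delta_\lambda$, the term $\delta_\lambda\mathbf 1_{D+\lambda}$ drops by $\delta_\lambda$, and the other terms are unchanged. So $\psi$ is constant.

Both parts of $\psi$ change sign under translation by $\tau$: for $\varphi$ we know it, and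
$$\sum_\lambda\delta_\lambda\mathbf 1_{D+\lambda}(f+\tau)=\sum_\lambda\delta_\lambda\mathbf 1_{D+\lambda-\tau}(f)=\sum_{\lambda'}\delta_{\lambda'+\tau}\mathbf 1_{D+\lambda'}(f)=-\sum_{\lambda'}\delta_{\lambda'}\mathbf 1_{D+\lambda'}(f).$$
So the constant is $\psi=0$, and $\varphi=-\sum_\lambda\delta_\lambda\mathbf 1_{D+\lambda}$. Since the $D+\lambda$ are disjoint, $\varphi\in\{0,\pm1\}$. The face orbits with $\varphi\ne0$ are those of the faces in $D$, so $N_{ij}=\frac n2-1$.

**Step 4: integrality decides between the cases.** If $\mu\ne0$, $\varphi$ is not integer-valued; if $\mu=0$, it is. By (3), in (a) we are in the case $\mu=0$, and in (b) in the case $\mu\neq0$. $\square$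

## Three discs covering half the torus twice

**Lemma 4.** If $F_i\cup F_4$ is a Hamilton cycle for $i=1,2,3$, then $N_{12}+N_{13}+N_{23}=n$.

**Proof.** By Lemma 3(b), $\varphi_{i4}=\pm\frac12$ for $i=1,2,3$. Since $H_1+H_2+H_3+H_4=0$, we have $\varphi_{14}+\varphi_{24}+\varphi_{34}=H_1+H_2+H_3-3H_4=-4H_4$, that is,
$$4H_4=-(\varphi_{14}+\varphi_{24}+\varphi_{34}).\tag{5}$$
The right side is $\pm\frac32$ or $\pm\frac12$, so $|H_4|\in\{\frac38,\frac18\}$. By Lemma 2, $|H_4|=\frac38$ exactly on the faces of one parity of $x$, which form $\frac n2$ orbits, and $|H_4|=\frac18$ on the other $\frac n2$ orbits. Where $|H_4|=\frac38$, the three $\varphi_{i4}$ are equal, so $\varphi_{12}=\varphi_{13}=\varphi_{23}=0$, because $\varphi_{ij}=\varphi_{i4}-\varphi_{j4}$. Where $|H_4|=\frac18$, exactly two of the three $\varphi_{i4}$ are equal, so exactly two of $\varphi_{12},\varphi_{13},\varphi_{23}$ are non-zero. Summing over orbits, $N_{12}+N_{13}+N_{23}=2\cdot\frac n2=n$. $\square$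

In the running example, the rectangles bounded by $F_1\cup F_2$, $F_1\cup F_3$, $F_2\cup F_3$ consist of the faces $t\in\{2,4\}$, $\{0,2\}$, $\{0,4\}$ respectively. Each even $t$ is covered twice and no odd $t$ is covered, and $2+2+2=6$.

**Proof of Theorem 1.** A non-bipartite $G$ satisfies (1). In a P1F all six unions are Hamilton cycles. Lemma 3(a) gives $N_{12}=N_{13}=N_{23}=\frac n2-1$, and Lemma 4 gives $3(\frac n2-1)=n$, i.e. $n=6$. $\blacksquare$

**Proof of the Corollary.** If $G$ is disconnected, it has no Hamilton cycle and hence no P1F. If it is connected, it satisfies (1) as shown earlier, which is all that Lemmas 1–4 use. So a P1F would give $n=6$ as above, contradicting $n>6$. The conjecture is true. $\blacksquare$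

Consequently $\operatorname{Circ}(6,\{1,2\})$ is the only non-bipartite 4-regular circulant $\operatorname{Circ}(n,\{d_1,d_2\})$ of even order with a P1F. Indeed, if $d_1,d_2$ are both even the graph is disconnected, and if both are odd it is bipartite. In the mixed case a P1F forces connectedness and $n=6$, and then $1\le d_1<d_2<3$.

## Five Hamiltonian pairs

We prove the upper bounds of Theorem 2. By Theorem 1, $h\le5$ when $n\ge8$, which is the bound for $n=8$. So suppose $h=5$ and $n\ge8$; we show that $n=8$. Keep the labelling of Lemma 2, where colour $4$ is special. Colours $1,2,3$ may still be permuted among themselves.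

**Step 1: the non-Hamiltonian pair is contained in $\{1,2,3\}$, say $\{1,2\}$.** We bound $n$ by an edge count. Lemma 4 applies, and with Lemma 3(a) for the pairs $\{1,3\}$ and $\{2,3\}$ it gives $N_{12}=n-2(\frac n2-1)=2$. There are $n$ edges of $G$ of colour 1 or 2. Across each of them the integer-valued function $\varphi_{12}$ changes by $\pm1$, so each lies on a face orbit with $\varphi_{12}\ne0$. There are two such orbits, with four edges each. So $n\le8$, and $n=8$.

**Step 2: the non-Hamiltonian pair contains $4$, say $\{1,4\}$; classify the faces.** We shall obtain a contradiction. By Lemma 3, $\varphi_{12},\varphi_{13},\varphi_{23}\in\{0,\pm1\}$, $N_{12}=N_{13}=N_{23}=\frac n2-1$, and $\varphi_{24},\varphi_{34}=\pm\frac12$; nothing is known in advance about $\varphi_{14}$. Since $\varphi_{12}+\varphi_{23}=\varphi_{13}$, two zeros among these three force the third, and all three being $\pm1$ is impossible because $\pm1\pm1$ is even. So at each face the number of non-zero ones among $\varphi_{12},\varphi_{13},\varphi_{23}$ is $0$ or $2$. Say that a face has state $0$ in the former case, and state $k$ if $\varphi_{ij}$ is the only zero among the three, where $\{i,j,k\}=\{1,2,3\}$.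 The state depends only on the orbit. Let $n_s$ be the number of orbits of state $s$. The faces with $\varphi_{ij}\ne0$ are those of states $i$ and $j$, so $n_i+n_j=N_{ij}=\frac n2-1$ for each pair. Hence
$$n_1=n_2=n_3=\frac{n-2}4,\qquad n_0=n-3\cdot\frac{n-2}4=\frac{n+6}4.$$
Now compute $|H_4|$ in each state, from (5) and $\varphi_{14}=\varphi_{12}+\varphi_{24}$.

* State 0: $\varphi_{14}=\varphi_{24}=\varphi_{34}=\pm\frac12$, so $|H_4|=\frac38$.
* State 2: $\varphi_{13}=0$ and $\varphi_{23}\ne0$, so $\varphi_{14}=\varphi_{34}=-\varphi_{24}=\pm\frac12$ and $|H_4|=\frac18$.
* State 3: $\varphi_{12}=0$ and $\varphi_{23}\ne0$, so $\varphi_{14}=\varphi_{24}=-\varphi_{34}=\pm\frac12$ and $|H_4|=\frac18$.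
* State 1: $\varphi_{23}=0$, so $\varphi_{24}=\varphi_{34}=\frac\varepsilon2$ with $\varepsilon=\pm1$, and $\varphi_{14}=\frac\varepsilon2\pm1\in\{-\frac\varepsilon2,\frac{3\varepsilon}2\}$. The sum in (5) is $\frac\varepsilon2$ or $\frac{5\varepsilon}2$, so $|H_4|=\frac18$ or $\frac58$.

**Step 3: count the exceptional faces.** By Lemma 2 exactly $\frac n2$ orbits have $H_4\equiv\pm\frac38\pmod1$. As $|H_4|$ takes only the values $\frac18,\frac38,\frac58$, these are the orbits with $|H_4|\in\{\frac38,\frac58\}$. Those with $|H_4|=\frac38$ are the $n_0$ orbits of state 0. So the number of orbits with $|H_4|=\frac58$ is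
$$z=\frac n2-n_0=\frac{n-6}4,$$
and the number of state-1 orbits with $|H_4|=\frac18$ is $n_1-z=1$.

**Step 4: two neighbors of an exceptional face are forced to coincide modulo $L$.** As $n>6$, the integer $z$ is at least $1$. So there is a face $f=(x,y)$ with $|H_4(f)|=\frac58$. Replacing $f$ by $f+\tau$ if necessary, we have $H_4(f)=-\frac58$; and $f$ has state 1. The faces $(x\pm1,y)$ have the other parity of $x$, so by Lemma 2 they have $H_4\equiv\pm\frac18\pmod1$, and hence $H_4=\pm\frac18$. One step changes $H_4$ by $\pm\frac14$ or $\pm\frac34$. From $-\frac58$, the value $-\frac18$ would need a change of $\frac12$, which is impossible. So $H_4(x\pm1,y)=\frac18$, a change of $\frac34$, and by (2) both crossed edges have colour $4$. Across such edges $\varphi_{12},\varphi_{13},\varphi_{23}$ do not change. So $(x+1,y)$ and $(x-1,y)$ are both state-1 faces with $|H_4|=\frac18$. There is only one such orbit, so $(2,0)\in L$, i.e. $2a=0$. This contradicts $a\ne-a$.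

So $h=5$ with $n\ge8$ occurs only in Step 1 and forces $n=8$. Hence $h\le4$ for $n\ge10$.

## Sharpness

It remains to attain the bounds. The graph $\operatorname{Circ}(n,\{1,2\})$ with $n=2m$ is connected, and non-bipartite because $0,1,2$ is a triangle. Use the 1-factorisation of Proposition 1 with $s_0=3$ and, for $1\le k\le m-1$, $s_k=1$ for $k$ odd and $s_k=2$ for $k$ even. Cyclically consecutive terms differ. The three pairs $\{c,4\}$ give Hamilton cycles, and $F_1\cup F_2$ does too, because $3$ occurs exactly once. So $h\ge4$ for every $m\ge3$. For $m=4$, $s=(3,1,2,1)$; the value $2$ also occurs exactly once, so $h\ge5$. For $m=3$, $s=(3,1,2)$; each value occurs exactly once, so $h=6$ and this is a P1F. Together with the upper bounds, the maximum of $h$ over the 1-factorisations of $\operatorname{Circ}(n,\{1,2\})$ is $6$ for $n=6$, $5$ for $n=8$, and $4$ for every even $n\ge10$, in agreement with the direct count in the first section. This proves Theorem 2. $\blacksquare$
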